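\title{Covering the edges of a random graph by cliques: the counting bound is not optimal}

\begin{abstract}
The clique cover number $\theta_1(G)$ is the least number of cliques needed to cover the edges of a graph $G$. A counting argument shows that almost every graph on $n$ vertices has $\theta_1(G)\ge(1-o(1))(n/2\lg n)^2$, and it has been conjectured that this bound is asymptotically optimal. We disprove the conjecture: almost every graph satisfies $\theta_1(G)\ge(1+\frac1{2500})(n/2\lg n)^2$. We also show that the analogous counting bound for $G(n,p)$ fails to be optimal for every constant $p\in(0,1)$. The proof reveals the cliques of a cover in random order and follows two quantities, the entropy of the next clique and the number of new pairs that it covers.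
\end{abstract}

\section{Introduction}

A \emph{clique} of a graph $G$ is a set of pairwise adjacent vertices. The \emph{clique cover number} $\theta_1(G)$ is the least number of cliques such that every edge of $G$ has both ends in one of them. By a theorem of Erd\H{o}s, Goodman and P\'osa it equals the \emph{intersection number}, the least $k$ for which one can assign to each vertex $v$ a set $F_v\subseteq\{1,\dots,k\}$ so that $u$ and $v$ are adjacent exactly when $F_u\cap F_v\ne\emptyset$; the element $j$ corresponds to the clique $\{v: j\in F_v\}$. A complete graph has $\theta_1=1$. In a triangle-free graph every edge needs its own clique, so $\theta_1(K_{m,m})=m^2$. A typical graph lies between these extremes, and the question is where.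

Let $G(n,p)$ be the random graph on $\{1,\dots,n\}$ in which each pair is an edge independently with probability $p$. \emph{Almost every graph} has a property if $G(n,\frac12)$ has it with probability tending to $1$. Throughout, $\lg=\log_2$, $L=\lg n$ and $N=\binom n2$.

Almost every graph has about $N/2$ edges and no clique with more than $T=\lceil 2L\rceil$ vertices (Lemma~\ref{lem:typical}). Dividing $N/2$ by $\binom T2\approx 2L^2$ gives $\theta_1\ge(1-o(1))\,n^2/(8L^2)$. Counting graphs instead of edges gains a factor of two. A list of cliques that covers the edges of $G$ determines $G$, and there are at most $(T+1)n^T$ sets of at most $T$ vertices. If $K\le(1-\gamma)N/(TL)$ with $\gamma>0$ fixed, the number of lists of $K$ such sets is at most $2^{(1-\gamma+o(1))N}$, a vanishing fraction of the $2^N$ graphs. Since $N/(TL)=(1+o(1))\,n^2/(4L^2)$, this yields the known bound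
\begin{equation}\label{eq:counting}
\theta_1(G)\ge(1-o(1))\Big(\frac n{2\lg n}\Big)^2\qquad\text{for almost every graph.}
\end{equation}
In the other direction it is known that $\theta_1(G)=O(n^2\ln\ln n/(\ln n)^2)$ for almost every graph, and Frieze and Reed \cite{FR} proved that $\theta_1(G(n,p))=O(n^2/(\ln n)^2)$ with high probability for constant $p$. The order of magnitude is therefore not in question; the constant is. (We do not use these upper bounds.)

It is tempting to believe that \eqref{eq:counting} is the truth. Large cliques are plentiful: for fixed $\gamma\in(0,2)$ the expected number of cliques with $t=\lfloor(2-\gamma)L\rfloor$ vertices is $2^{tL-t^2/2-o(L^2)}=2^{\Theta(L^2)}$, far more than the number of edges. A cover with $n^2/(4L^2)$ cliques of nearly $2L$ vertices may also afford to cover each edge twice on average. The conjecture posed in \cite{source} is that \eqref{eq:counting} is optimal, that is, $\theta_1(G)\le(1+o(1))(n/2\lg n)^2$ for almost every graph. It is false.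

\begin{theorem}\label{thm:half}
For almost every graph $G$ on $n$ vertices,
\[\theta_1(G)\ge\Big(1+\frac1{2500}\Big)\Big(\frac n{2\lg n}\Big)^2 .\]
\end{theorem}

For constant $p\in(0,1)$ put $\ell=\lg\frac1p$ and $h(p)=p\lg\frac1p+(1-p)\lg\frac1{1-p}$. A typical graph $G(n,p)$ carries about $h(p)N$ bits and has cliques of at most about $2L/\ell$ vertices, each of which carries at most about $2L^2/\ell$ bits. The counting bound is the quotient, $\frac14h(p)\ell\,n^2/L^2$, which for $p=\frac12$ is \eqref{eq:counting}. It is never optimal.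

\begin{theorem}\label{thm:p}
For every fixed $p\in(0,1)$ there is $\varepsilon(p)>0$ such that, with probability tending to $1$,
\[\theta_1(G(n,p))\ge(1+\varepsilon(p))\,\frac{h(p)\lg(1/p)}4\cdot\frac{n^2}{(\lg n)^2}.\]
\end{theorem}

We have not tried to optimize $\frac1{2500}$, and we do not determine the asymptotically correct constant or show that one exists. The two theorems rest on the same inequalities (Sections \ref{sec:order}--\ref{sec:collisions}). Theorem~\ref{thm:half} evaluates them numerically; Theorem~\ref{thm:p} passes to a limit and solves a differential inequality.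

\section{The obstruction at the threshold}\label{sec:idea}

This section describes the argument, without error terms, for $p=\frac12$ and a cover with $K=(1+o(1))\,n^2/(4L^2)$ cliques. Put $M=\binom T2\approx2L^2$, so that $KM\approx N$ and $KTL\approx N$.

If counting is tight, the lists of cliques that occur form a $2^{-o(n^2)}$ fraction of all lists of $K$ sets of size $T$. A first warning comes from the uniformly random list. A given pair lies in a uniform $T$-set with probability $M/N$, so it is missed by all $K$ sets with probability $(1-M/N)^K\to e^{-1}$. Such a list covers a fraction $1-e^{-1}$ of the pairs, more than the $\frac12$ that a typical graph has. This is not yet a proof, because a $2^{-o(n^2)}$ fraction of the lists can be quite unlike a uniform list. We need properties that survive the loss of $o(L^2)$ bits per clique.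

Reveal the cliques $C_1,\dots,C_K$ in random order. Let $W_i$ be the set of pairs covered by the first $i$ cliques and let $My_i$ be the expected number of pairs of $C_i$ outside $W_{i-1}$. By symmetry $y_i$ is nonincreasing in $i$. Three facts are incompatible.

\emph{Bookkeeping.} Every edge is new exactly once, so $M\sum_iy_i\approx N/2$, and the average of $y_i$ is $\frac12$.

\emph{A new clique overlaps $W$ in at most half of its pairs.} The list carries $N\approx KTL$ bits, so given its predecessors $C_i$ still carries $TL-o(L^2)$ bits. Now $W_{i-1}$ is contained in the edge set of a typical graph, and in a typical graph the $T$-sets with more than $(\frac12+\gamma)M$ edges are only a $2^{-c\gamma^2L^2}$ fraction of all $T$-sets. A set that must keep all but $o(L^2)$ of its bits cannot lie in so small a family. Hence $y_i\ge\frac12-o(1)$, and with the bookkeeping $y_i\approx\frac12$ throughout.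

\emph{Collisions force a decrease.} The sets $C_i$ and $C_{i+1}$ have the same law given $C_1,\dots,C_{i-1}$, and $M(y_i-y_{i+1})$ is the expected number of pairs outside $W_{i-1}$ that lie in both. If the two sets were independent, then, each having $M/2$ pairs among the at most $N$ uncovered ones, they would share at least $(M/2)^2/N$ of them on average, by Cauchy--Schwarz. Over the $K/2$ steps from $K/4$ to $3K/4$ the quantity $y_i$ would drop by at least $\frac K2\cdot\frac M{4N}\approx\frac18$. This contradicts $y_i\approx\frac12$.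

The third step is the delicate one, since $C_i$ and $C_{i+1}$ are only nearly independent. The scales match exactly. The conditional mutual informations of consecutive cliques telescope to a total of $o(L^2)=o(M)$ over $K\approx N/M$ steps, that is, $o(M^2/N)$ per step, and $M^2/N$ is the order of the collision probability. Two things are needed to exploit this: an inequality between information and probabilities that is efficient for rare events (Lemma~\ref{lem:hellinger}), and a way to pass from the expected number of shared pairs to the probability of sharing one (Section~\ref{sec:collisions}).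

\section{Entropy and typical graphs}

All random variables take finitely many values. Entropy is measured in bits, $H(X)=\sum_x\mathbb P(X=x)\lg\frac1{\mathbb P(X=x)}$, and $H(X\mid Z)=\sum_z\mathbb P(Z=z)H(X\mid Z=z)$. Divergence is measured in nats, $\mathrm{KL}(P\|Q)=\sum_\omega P(\omega)\ln\frac{P(\omega)}{Q(\omega)}$, with $0\ln\frac0r=0$ and $a\ln\frac a0=\infty$ for $a>0$. We use the following standard facts.
\begin{itemize}
\item[(E1)] $H(X)\ge\lg\big(1/\max_x\mathbb P(X=x)\big)$, and $H(X)\le\lg R$ if $X$ takes at most $R$ values.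
\item[(E2)] $H(X_1,\dots,X_k)=\sum_iH(X_i\mid X_1,\dots,X_{i-1})$; in particular $H(X)=H(f(X))+H(X\mid f(X))\ge H(f(X))$ for a function $f$.
\item[(E3)] $H(Y\mid X,Z)\le H(Y\mid Z)$, and $\ln2\,\big(H(Y\mid Z)-H(Y\mid X,Z)\big)$ is the average over $z$ of the divergence of the joint law of $(X,Y)$ given $Z=z$ from the product of its two marginals.
\item[(E4)] (Data processing.) For an event $\mathcal A$ with $a=P(\mathcal A)$ and $r=Q(\mathcal A)$,
$\mathrm{KL}(P\|Q)\ge a\ln\frac ar+(1-a)\ln\frac{1-a}{1-r}$.
\end{itemize}
By (E1) and (E2), if $f(X)$ takes at most $R$ values and $X$ takes at most $\nu(v)$ values on the event $f(X)=v$, then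
\begin{equation}\label{eq:coding}
H(X)\le\lg R+\mathbb E\lg\nu(f(X)).
\end{equation}

\begin{lemma}\label{lem:hellinger}
For probability measures $P,Q$ and an event $\mathcal A$, $\ \mathrm{KL}(P\|Q)\ge\big(\sqrt{P(\mathcal A)}-\sqrt{Q(\mathcal A)}\big)^2$.
\end{lemma}

\begin{proof}
We may assume that the right side of (E4) is finite. From $\ln x\ge1-1/x$ we get $(1-a)\ln\frac{1-a}{1-r}\ge(1-a)-(1-r)=r-a$ for $a<1$, and for $a=1$ this reads $0\ge r-1$. From $\ln x\le x-1$ we get $a\ln\frac ar=-2a\ln\sqrt{r/a}\ge2a-2\sqrt{ar}$ for $a>0$, and for $a=0$ both sides vanish. The two bounds add up to $a+r-2\sqrt{ar}$.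
\end{proof}

If $r$ is small and $\mathrm{KL}(P\|Q)=o(r)$, the lemma gives $a=(1+o(1))r$. A bound of the form $|a-r|\le\sqrt{\mathrm{KL}}$ would give nothing here, since it allows an error of almost $\sqrt r\gg r$.

From now on $p\in(0,1)$ is fixed,
\[T=\lceil2L/\ell\rceil,\qquad M=\binom T2,\qquad\text{so}\qquad \frac TL\to\frac2\ell,\qquad\frac M{L^2}\to\frac2{\ell^2},\qquad\frac{TL}M\to\ell ,\]
and $n$ is so large that $3\le T<n$. For a set $B$ of vertices, $B^{(2)}$ is the set of its pairs and $e_G(B)=|B^{(2)}\cap E(G)|$. We write $x^+=\max(x,0)$. Call a graph $G$ on $\{1,\dots,n\}$ \emph{typical} if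
\begin{itemize}
\item[(T1)] every clique of $G$ has at most $T$ vertices;
\item[(T2)] $\big|\,|E(G)|-pN\big|\le n^{3/2}$;
\item[(T3)] for all integers $b,m$ with $2\le b\le T$ and $p\binom b2\le m\le M$, the number of $b$-sets $B$ with $e_G(B)\ge m$ is at most $n^{b+1}e^{-2x^2/M}$, where $x=m-p\binom b2$.
\end{itemize}

\begin{lemma}\label{lem:typical}
$G(n,p)$ is typical with probability tending to $1$.
\end{lemma}

\begin{proof}
(T1) Since $p^{T/2}=2^{-\ell T/2}\le1/n$, the expected number of cliques with $T+1$ vertices is at most $(np^{T/2})^{T+1}/(T+1)!\le1/(T+1)!\to0$.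

(T2) The number of edges has variance at most $N/4$, so by Chebyshev's inequality (T2) fails with probability at most $N/(4n^3)$.

(T3) Hoeffding's inequality states that a sum of $k$ independent indicators of mean $p$ is at least $pk+x$ with probability at most $e^{-2x^2/k}$. With $k=\binom b2\le M$, the expected number of $b$-sets with $e_G(B)\ge m$ is at most $n^be^{-2x^2/M}$. By Markov's inequality the number exceeds $n$ times this bound with probability at most $1/n$, and there are at most $T(M+1)=o(n)$ pairs $(b,m)$.
\end{proof}

\section{A cover in random order}\label{sec:order}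

Let $\mathcal E(n,K)$ be the event that $G(n,p)$ is typical and $\theta_1\le K$, and suppose that it has positive probability. Let $G^*$ be $G(n,p)$ conditioned on $\mathcal E(n,K)$. For each graph in $\mathcal E(n,K)$ fix a list of exactly $K$ cliques covering its edges, padded with empty sets if necessary. Let $C_1,\dots,C_K$ be the list of $G^*$ in a uniformly random order, independent of $G^*$. This sequence is \emph{exchangeable}: its law is invariant under permutations of the indices. Put
\[t_i=|C_i|,\qquad S_i=(C_1,\dots,C_i),\qquad W_i=\bigcup_{j\le i}C_j^{(2)},\]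
with $S_0$ trivial and $W_0=\emptyset$. Then $t_i\le T$ by (T1), $W_i\subseteq E(G^*)$, and $W_K=E(G^*)$. We follow
\[H_i=H(C_i\mid S_{i-1}),\qquad \delta_i=\frac{TL-H_i}{L^2},\qquad y_i=\frac{\mathbb E\,|C_i^{(2)}\setminus W_{i-1}|}M,\qquad u_i=\frac{\mathbb E(N-|W_i|)}N .\]
The \emph{deficit} $\delta_i$ measures how far $C_i$ is from using all the bits allotted to it in the counting bound, $y_i\in[0,1]$ is the rate at which new pairs are covered, and $u_i=1-\frac MN\sum_{j\le i}y_j$ is the fraction of pairs still uncovered. By (E1), $0\le H_i\le TL+\lg(T+1)$, so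
\begin{equation}\label{eq:deltarange}
-o(1)\le\delta_i\le T/L=O(1).
\end{equation}
Here and in Sections \ref{sec:overlap} and \ref{sec:collisions} the terms $o(\cdot)$ and $O(\cdot)$ depend only on $n$ and $p$, not on $i$ or $K$.

The random order is used in the next lemma, which turns the decrements of $H_i$ and $y_i$ into statements about two consecutive cliques.

\begin{lemma}\label{lem:exch}
For $1\le i<K$ the pairs $(S_{i-1},C_i)$ and $(S_{i-1},C_{i+1})$ have the same law, and
\begin{align}
H_i-H_{i+1}&=H(C_{i+1}\mid S_{i-1})-H(C_{i+1}\mid C_i,S_{i-1}),\label{eq:Hdrop}\\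
M(y_i-y_{i+1})&=\mathbb E\,\big|(C_i\cap C_{i+1})^{(2)}\setminus W_{i-1}\big|.\label{eq:ydrop}
\end{align}
In particular $\delta_i$ is nondecreasing and $y_i$ is nonincreasing in $i$.
\end{lemma}

\begin{proof}
The first claim is exchangeability applied to the transposition of $i$ and $i+1$. It gives $H_i=H(C_{i+1}\mid S_{i-1})$, which is \eqref{eq:Hdrop}, and $My_i=\mathbb E|C_{i+1}^{(2)}\setminus W_{i-1}|$. A pair counted in $C_{i+1}^{(2)}\setminus W_{i-1}$ but not in $C_{i+1}^{(2)}\setminus W_i$ is a pair outside $W_{i-1}$ that lies in both $C_i$ and $C_{i+1}$; this is \eqref{eq:ydrop}. The right sides are nonnegative, the first by (E3).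
\end{proof}

Both theorems are proved by contradiction from the following hypothesis, which says that covers with $K$ cliques are not extremely rare. The parameter $\mu$ is the number of pair slots in the cover divided by the number of all pairs; the counting bound corresponds to
\[\mu_0=h(p)/\ell ,\]
because $K=\frac14h(p)\ell\,n^2/L^2$ gives $KM/N\to\frac14h(p)\ell\cdot\frac2{\ell^2}\cdot2=\mu_0$.

\medskip\noindent\textbf{Hypothesis (A).} \emph{The integer $n$ runs through an infinite set, $K=K_n$ satisfies $KM/N\to\mu\in(0,\infty)$, and $\lg\big(1/\mathbb P(\mathcal E(n,K))\big)=o(n^2)$.}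

\begin{lemma}[Budgets]\label{lem:budget}
Under \textup{(A)},
\[\frac1K\sum_{i=1}^K\delta_i^+\le\frac2\ell\Big(1-\frac{\mu_0}\mu\Big)+o(1),\qquad\frac1K\sum_{i=1}^Ky_i\to\frac p\mu,\qquad u_K\to1-p,\]
and $\delta_j\le\delta_i\le\frac1{K-i+1}\sum_{k=1}^K\delta_k^+$ for $j\le i$.
\end{lemma}

\begin{proof}
A graph with $e$ edges has probability $2^{-e\ell-(N-e)\lg(1/(1-p))}$ under $G(n,p)$, which by (T2) is $2^{-h(p)N+O(n^{3/2})}$ for a typical graph. Conditioning on $\mathcal E(n,K)$ multiplies this by $2^{o(n^2)}$, so $H(G^*)\ge h(p)N-o(N)$ by (E1). Since $G^*$ is a function of $S_K$, (E2) gives $\sum_iH_i=H(S_K)\ge h(p)N-o(N)$. Hence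
\[\frac1K\sum_i\delta_i\le\frac TL-\frac{h(p)N-o(N)}{KM}\cdot\frac M{L^2}\ \longrightarrow\ \frac2\ell-\frac{h(p)}\mu\cdot\frac2{\ell^2},\]
and by \eqref{eq:deltarange} replacing $\delta_i$ by $\delta_i^+$ changes the average by $o(1)$. Next, $M\sum_iy_i=\mathbb E|W_K|=\mathbb E|E(G^*)|=pN+O(n^{3/2})$ by (T2), which gives the second and third claims. The last follows from monotonicity, since $(K-i+1)\delta_i\le\sum_{k\ge i}\delta_k^+$.
\end{proof}

For $\mu<\mu_0$ the first bound is negative, so (A) is impossible; this is the counting bound again. For $\mu$ slightly above $\mu_0$ the deficits are small, except possibly near the end of the list, where the last inequality loses control.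

In the next two sections we condition on a value $\sigma$ of $S_{i-1}$ of positive probability. It determines $W=W_{i-1}$. We write $\pi=\pi_\sigma$ for the conditional law of $C_i$, which by Lemma~\ref{lem:exch} is also that of $C_{i+1}$.

\section{A small deficit forces new pairs}\label{sec:overlap}

There are two ways for $C_i$ to cover few new pairs: it can be small, or it can overlap the covered pairs heavily. Both cost entropy. Overlap up to a fraction $p$ is free, so we measure the excess
\[X_i=\Big(|C_i^{(2)}\cap W_{i-1}|-p\tbinom{t_i}2\Big)^+ .\]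

\begin{lemma}\label{lem:overlap}
For $1\le i\le K$,
\begin{equation}\label{eq:cost1}
\delta_iL^2\ge L\,\mathbb E(T-t_i)+\frac{2\lg e}M\,\mathbb EX_i^2-O(L),
\end{equation}
and consequently
\begin{equation}\label{eq:ylower}
y_i\ge(1-p)(1-\ell\delta_i^+)-\tfrac12\ell\sqrt{\delta_i^+\ln2}-o(1).
\end{equation}
\end{lemma}

\begin{proof}
Condition on $S_{i-1}=\sigma$. We claim that on the event $t_i=b$, $X_i=x$ the set $C_i$ takes at most $n^{b+1}e^{-2x^2/M}$ values. For $x=0$ this holds because there are at most $n^b$ sets of size $b$. Let $x>0$. Then $b\ge2$, and $m=p\binom b2+x$ is the integer $|C_i^{(2)}\cap W|\le M$. Since $\sigma$ has positive probability, there is a typical graph $G_\sigma$ with $W\subseteq E(G_\sigma)$; fix one. Every $b$-set $B$ with $|B^{(2)}\cap W|=m$ has $e_{G_\sigma}(B)\ge m$, and (T3) for $G_\sigma$ bounds the number of such $B$ as claimed. (The graph $G_\sigma$ depends on $\sigma$ alone, and $C_i$ need not be a clique of it; it only certifies that $W$ is not dense in many $b$-sets.)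

The pair $(t_i,X_i)$ takes at most $(T+1)(M+1)$ values, so \eqref{eq:coding} gives
\[H(C_i\mid S_{i-1}=\sigma)\le\lg\big((T+1)(M+1)\big)+L+\mathbb E\Big[t_iL-\frac{2\lg e}MX_i^2\ \Big|\ \sigma\Big].\]
Averaging over $\sigma$ and subtracting from $TL$ gives \eqref{eq:cost1}.

For \eqref{eq:ylower}, note that $M-\binom{t_i}2=t_i+(t_i+1)+\dots+(T-1)\le T(T-t_i)$, so
\[|C_i^{(2)}\setminus W_{i-1}|=\tbinom{t_i}2-|C_i^{(2)}\cap W_{i-1}|\ge(1-p)\tbinom{t_i}2-X_i\ge(1-p)\big(M-T(T-t_i)\big)-X_i .\]
The two main terms on the right of \eqref{eq:cost1} are nonnegative, so each is at most $\delta_i^+L^2+O(L)$. As $\delta_i^+=O(1)$, this gives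
\[\frac{T\,\mathbb E(T-t_i)}M\le\frac{TL}M\big(\delta_i^++o(1)\big)=\ell\delta_i^++o(1),\qquad
\Big(\frac{\mathbb EX_i}M\Big)^2\le\frac{\mathbb EX_i^2}{M^2}\le\frac{\ln2}2\cdot\frac{\delta_i^+L^2+O(L)}M=\frac{\ln2}4\ell^2\delta_i^++o(1).\]
Take expectations in the previous display, divide by $M$, and use $\sqrt{a+b}\le\sqrt a+\sqrt b$.
\end{proof}

This is the only place where (T3) is used.

\section{Collisions between consecutive cliques}\label{sec:collisions}

We want to bound the right side of \eqref{eq:ydrop} from below by comparing $(C_i,C_{i+1})$ with two independent samples $B,B'$ from $\pi$. Cauchy--Schwarz bounds the \emph{expected number} of uncovered pairs shared by $B$ and $B'$, whereas Lemma~\ref{lem:hellinger} transfers only the \emph{probability} of an event. The two can differ greatly.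

\begin{example}
Let $\pi$ be uniform on a family of $m$ sets of size $T$, any two of which share at most one vertex, and let $W=\emptyset$. Then $B$ and $B'$ share a pair only if $B=B'$. The probability of sharing a pair is $1/m$, while the expected number of shared pairs is $M/m$. Such a $\pi$ has entropy $\lg m\le\lg(N/M)<2L$, far below $TL$.
\end{example}

The example suggests the remedy. The expectation exceeds the probability only through intersections of three or more vertices. Large intersections come from vertices that are predictable from other vertices of the set, and a predictable vertex carries fewer than $L$ bits. We delete such vertices and charge them to the deficit.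

Let $B$ have law $\pi$ and let $C$ be a set in the support of $\pi$. A vertex $z\in C$ is \emph{bad in $C$} if at least one of the following holds:
\begin{itemize}
\item $\mathbb P(z\in B)>n^{-3/4}$;
\item $\mathbb P(z\in B\mid y\in B)>n^{-3/4}$ for some $y\in C$ with $y<z$;
\item $\mathbb P(z\in B\mid x,y\in B)>n^{-3/4}$ for some $x,y\in C$ with $x<y<z$.
\end{itemize}
The conditioning events have positive probability because $\pi(C)>0$. Let $C^\circ$ be $C$ without its bad vertices, let $b_i=|C_i\setminus C_i^\circ|$, where badness refers to $\pi_{S_{i-1}}$, and put $a_i=T\,\mathbb Eb_i/M$. A vertex lies in fewer than $T$ pairs of $C_i$, so $Ma_i$ bounds the expected number of pairs lost in the deletion.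

\begin{lemma}\label{lem:bad}
\textup{(i)} For every $\sigma$ and all $x<y<z$, $\ \mathbb P(x,y,z\in B^\circ)\le n^{-9/4}$.

\textup{(ii)} $a_i\le4\ell\delta_i^++o(1)$ for $1\le i\le K$.
\end{lemma}

\begin{proof}
(i) If the probability is positive, then $x,y,z\in C^\circ$ for some $C$ in the support. None of the three is bad in $C$, so each factor in
$\mathbb P(x,y,z\in B)=\mathbb P(x\in B)\,\mathbb P(y\in B\mid x\in B)\,\mathbb P(z\in B\mid x,y\in B)$
is at most $n^{-3/4}$, and $B^\circ\subseteq B$.

(ii) Condition on $\sigma$ and list $C_i$ in increasing order. Let $J\subseteq\{1,\dots,t_i\}$ be the set of positions of the bad vertices; the pair $(t_i,J)$ takes at most $(T+1)2^T$ values. Fix $(t_i,J)$ and choose the vertices one after another. A position outside $J$ offers at most $n$ choices. At a position in $J$, the earlier vertices determine at most $1+T+\binom T2\le3T^2$ sets of the form $\{z:\mathbb P(z\in B\mid\mathcal F)>n^{-3/4}\}$, where $\mathcal F$ is the sure event or one of the events $y\in B$ or $x,y\in B$, and the vertex lies in their union. Each such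 set has at most $Tn^{3/4}$ elements, because $\sum_z\mathbb P(z\in B\mid\mathcal F)=\mathbb E(|B|\mid\mathcal F)\le T$. So $C_i$ takes at most $n^{t_i-|J|}(3T^3n^{3/4})^{|J|}$ values, and \eqref{eq:coding} gives
\[H(C_i\mid S_{i-1}=\sigma)\le\lg(T+1)+T+T\lg(3T^3)+\mathbb E\big[t_iL-\tfrac14b_iL\,\big|\,\sigma\big].\]
Averaging and using $t_i\le T$, we get $\frac14L\,\mathbb Eb_i\le\delta_iL^2+O(L\lg L)$. Multiply by $4T/(LM)$ and use $TL/M\to\ell$.
\end{proof}

With threshold $n^{-\kappa}$ in place of $n^{-3/4}$, a bad vertex costs $(1-\kappa)L$ bits, which requires $\kappa<1$, and the triples contribute the error $KT^3n^{-3\kappa}$ below, which is negligible when $3\kappa>2$. The value $\frac34$ is a convenient choice between the two.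

Given $\sigma$, let $\mathcal A_\sigma$ be the set of pairs $(B,B')$ of sets in the support of $\pi$ such that $B^\circ\cap B'^\circ$ contains a pair of vertices that is not in $W$. Define two functions of $S_{i-1}$, the true and the independent collision probability:
\[\alpha_i=\mathbb P\big((C_i,C_{i+1})\in\mathcal A_\sigma\mid S_{i-1}=\sigma\big),\qquad\beta_i=(\pi\otimes\pi)(\mathcal A_\sigma).\]

\begin{lemma}\label{lem:collision}
For $1\le i<K$:
\begin{itemize}
\item[\textup{(i)}] $\mathbb E\big(\sqrt{\beta_i}-\sqrt{\alpha_i}\big)^2\le\ln2\,(H_i-H_{i+1})$;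
\item[\textup{(ii)}] $\mathbb E\alpha_i\le M(y_i-y_{i+1})$;
\item[\textup{(iii)}] $\displaystyle\mathbb E\beta_i\ge\frac{M^2}N\cdot\frac{\big((y_i-a_i)^+\big)^2}{u_{i-1}}-3T^3n^{-9/4}$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Given $\sigma$, both marginals of $(C_i,C_{i+1})$ are $\pi$. By \eqref{eq:Hdrop} and (E3), $\ln2\,(H_i-H_{i+1})$ is the average over $\sigma$ of the divergence of the joint law from $\pi\otimes\pi$. Apply Lemma~\ref{lem:hellinger} with $\mathcal A_\sigma$.

(ii) On $\mathcal A_\sigma$ the set $(C_i\cap C_{i+1})^{(2)}\setminus W$ is nonempty, so $\alpha_i$ is at most the conditional expectation of its size. Average and use \eqref{eq:ydrop}.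

(iii) Fix $\sigma$. Let $B,B'$ be independent with law $\pi$, let $O=B^\circ\cap B'^\circ$ and $Z=|O^{(2)}\setminus W|$, so that $\beta_i=\mathbb P(Z\ge1)$. If $|O|\le2$ then $Z\in\{0,1\}$, and if $|O|=m\ge3$ then $Z\le\binom m2\le(m-2)\binom m2=3\binom m3$. Hence $\mathbf 1_{Z\ge1}\ge Z-3\binom{|O|}3$ in all cases, and $\beta_i\ge\mathbb EZ-3\,\mathbb E\binom{|O|}3$. By independence and Lemma~\ref{lem:bad}(i),
\[\mathbb E\binom{|O|}3=\sum_{x<y<z}\mathbb P(x,y,z\in B^\circ)^2\le n^{-9/4}\sum_{x<y<z}\mathbb P(x,y,z\in B^\circ)=n^{-9/4}\,\mathbb E\binom{|B^\circ|}3\le T^3n^{-9/4}.\]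
The number $R=N-|W|$ of uncovered pairs is positive, since a typical graph is not complete. By independence and Cauchy--Schwarz over these $R$ pairs,
\[\mathbb EZ=\sum_{e\notin W}\mathbb P(e\subseteq B^\circ)^2\ge\frac1R\Big(\mathbb E\big|(B^\circ)^{(2)}\setminus W\big|\Big)^2\ge\frac{(V^+)^2}R,\qquad V=\mathbb E\big[\,|C_i^{(2)}\setminus W_{i-1}|-Tb_i\ \big|\ \sigma\big].\]
Now average over $\sigma$. By Cauchy--Schwarz, $(\mathbb EV^+)^2\le\mathbb E\big[(V^+)^2/R\big]\cdot\mathbb ER$. Here $\mathbb ER=Nu_{i-1}$ and $\mathbb EV^+\ge(\mathbb EV)^+=M(y_i-a_i)^+$.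
\end{proof}

Summing over a range of steps makes (i) and (ii) telescope.

\begin{proposition}\label{prop:main}
For $1\le i_0<i_1\le K$,
\begin{equation}\label{eq:main}
\frac MN\sum_{i_0\le i<i_1}\frac{\big((y_i-a_i)^+\big)^2}{u_{i-1}}\le\Big(\sqrt{y_{i_0}-y_{i_1}}+\sqrt{\tfrac{L^2\ln2}M\,(\delta_{i_1}-\delta_{i_0})}\Big)^2+\frac{3KT^3n^{-9/4}}M .
\end{equation}
Under \textup{(A)} the last term is $o(1)$.
\end{proposition}

\begin{proof}
For a family $f=(f_i)_{i_0\le i<i_1}$ of random variables, $\|f\|=(\sum_i\mathbb Ef_i^2)^{1/2}$ is an $L^2$ norm, so $\|\sqrt\beta\|\le\|\sqrt\alpha\|+\|\sqrt\beta-\sqrt\alpha\|$. By Lemma~\ref{lem:collision}, $\|\sqrt\alpha\|^2\le M(y_{i_0}-y_{i_1})$ and $\|\sqrt\beta-\sqrt\alpha\|^2\le\ln2\,(H_{i_0}-H_{i_1})=L^2\ln2\,(\delta_{i_1}-\delta_{i_0})$. Bound $\|\sqrt\beta\|^2=\sum_i\mathbb E\beta_i$ from below by (iii) and divide by $M$. Under (A), $KT^3n^{-9/4}=O(Ln^{-1/4})$.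
\end{proof}

\section{Proof of Theorem~\ref{thm:half}}

Let $p=\frac12$, so that $\ell=h(p)=\mu_0=1$ and $L^2/M\to\frac12$. Put
\[\varepsilon=\tfrac1{2500},\qquad\Delta=2\varepsilon=0.0008,\qquad K=\big\lfloor(1+\varepsilon)\,n^2/(4L^2)\big\rfloor,\]
so that $KM/N\to\mu=1+\varepsilon$. We show that (A) is impossible for this $K$. This suffices. It implies that $\mathbb P(\mathcal E(n,K))\le2^{-cn^2}$ for some $c>0$ and all large $n$: otherwise there are $n_1<n_2<\cdots$ with $\mathbb P(\mathcal E(n_j,K_{n_j}))>2^{-n_j^2/j}$, and (A) holds along $(n_j)$. With Lemma~\ref{lem:typical} we get $\mathbb P(\theta_1\le K)\to0$, and $\theta_1\ge K+1$ means $\theta_1>(1+\varepsilon)(n/2L)^2$.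

Assume (A). We repeat the argument of Section~\ref{sec:idea} with error terms, on the range from $i_0=\lceil K/4\rceil$ to $i_1=\lfloor3K/4\rfloor$. The range stays away from the end of the list so that the deficits are controlled, and away from the start so that $y_{i_0}$ is controlled by an average.

\emph{Deficits.} Since $2(1-\frac1{1+\varepsilon})<\Delta$, Lemma~\ref{lem:budget} gives $\sum_i\delta_i^+\le K\Delta$ for large $n$, and then $\sum_i\sqrt{\delta_i^+}\le K\sqrt\Delta$ by Cauchy--Schwarz. As $K-i_1+1>K/4$, we also have $\delta_i\le4\Delta$ for $i\le i_1$.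

\emph{Lower bound on $y_i$.} Since $\frac12\sqrt{\ln2}<0.417$, inequality \eqref{eq:ylower} gives, for all $i$,
\begin{equation}\label{eq:yhalf}
y_i\ge\tfrac12-\tfrac12\delta_i^+-0.417\sqrt{\delta_i^+}-o(1).
\end{equation}
For $i\le i_1$ this yields $y_i\ge\frac12-2\Delta-0.834\sqrt\Delta-o(1)$.

\emph{Upper bound on $y_{i_0}$.} By Lemma~\ref{lem:budget}, $\sum_iy_i\le K/2$ for large $n$, because $p/\mu<\frac12$. By monotonicity and \eqref{eq:yhalf} summed over $i>i_0$,
\[i_0\,y_{i_0}\le\sum_{i\le i_0}y_i\le\frac K2-\sum_{i>i_0}y_i\le\frac K2-\frac{K-i_0}2+K\Big(\frac\Delta2+0.417\sqrt\Delta\Big)+o(K).\]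
Dividing by $i_0\ge K/4$ gives $y_{i_0}\le\frac12+2\Delta+1.668\sqrt\Delta+o(1)$, and therefore
\[y_{i_0}-y_{i_1}\le4\Delta+2.502\sqrt\Delta+o(1).\]

\emph{The left side of \eqref{eq:main}.} By Lemma~\ref{lem:bad}(ii), $a_i\le16\Delta+o(1)$ for $i\le i_1$, so $y_i-a_i\ge\frac12-18\Delta-0.834\sqrt\Delta-o(1)$. We have $\sqrt\Delta<0.028285$, so $0.834\sqrt\Delta<0.02359$, and $18\Delta=0.0144$; thus $\frac12-18\Delta-0.834\sqrt\Delta>0.462$. Since $u_{i-1}\le1$ and $(i_1-i_0)M/N\to\frac12(1+\varepsilon)>\frac12$, the left side is at least $\frac12(0.462)^2-o(1)$, which exceeds $0.106$ for large $n$ because $\frac12(0.462)^2>0.1067$.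

\emph{The right side of \eqref{eq:main}.} By \eqref{eq:deltarange}, $\delta_{i_1}-\delta_{i_0}\le4\Delta+o(1)$, so the second radicand is at most $2\Delta\ln2+o(1)$. Numerically $4\Delta+2.502\sqrt\Delta<0.0032+0.0708=0.074<(0.2721)^2$ and $2\Delta\ln2<0.00111<(0.0334)^2$. The right side is at most $(0.2721+0.0334)^2+o(1)=(0.3055)^2+o(1)$, which is below $0.094$ for large $n$.

Since $0.106>0.094$, this contradicts Proposition~\ref{prop:main}, and Theorem~\ref{thm:half} is proved. \qed

\section{Proof of Theorem~\ref{thm:p}}

For $p=\frac12$ the average $p/\mu_0$ of the $y_i$ and the lower bound $1-p$ coincide, so any decrease of $y_i$ is a contradiction. For general $p$ there can be room for a decrease, and we must use its exact rate, including the factor $1/u_{i-1}$ in \eqref{eq:main}. The model to keep in mind is the list of independent uniform $T$-sets. There every pair is hit with probability $M/N$, so $y_i=u_{i-1}=(1-M/N)^{i-1}$ and the final uncovered fraction is $e^{-\mu}$. We shall show that a cover at the threshold covers new pairs at least as fast as this model,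 so that it covers at least a fraction $1-e^{-\mu_0}$ of all pairs. The next lemma says that this is more than the fraction $p$ available.

\begin{lemma}\label{lem:ineq}
For every $p\in(0,1)$, $\ \mu_0=h(p)/\lg\frac1p>\ln\frac1{1-p}$.
\end{lemma}

\begin{proof}
Put $q=1-p$, $A=\ln\frac1p$, $B=\ln\frac1q$. Then $\mu_0=(pA+qB)/A$, and the claim is $pA+qB>AB$, that is, $\frac pB+\frac qA>1$. For $x=e^{-2v}$ with $v>0$,
\[\frac{1-x}{\ln(1/x)}=\frac{1-e^{-2v}}{2v}=e^{-v}\,\frac{\sinh v}v>e^{-v}=\sqrt x .\]
With $x=q$ and $x=p$ this gives $\frac pB+\frac qA>\sqrt q+\sqrt p>q+p=1$.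
\end{proof}

Let $k_0=\frac14h(p)\ell\,n^2/L^2$. We claim that there are $\varepsilon,c>0$ with $\mathbb P\big(\mathcal E(n,\lfloor(1+\varepsilon)k_0\rfloor)\big)\le2^{-cn^2}$ for all large $n$; with Lemma~\ref{lem:typical} this proves the theorem. Suppose the claim fails. Then it fails for $\varepsilon=c=1/j$ for every $j$, so there are $n_1<n_2<\cdots$ such that for $n=n_j$ and $K=\lfloor(1+1/j)k_0\rfloor$ the event $\mathcal E(n,K)$ has probability greater than $2^{-n^2/j}$. Along this sequence (A) holds with $\mu=\mu_0$.

\emph{The deficits vanish.} By Lemma~\ref{lem:budget}, $\sum_i\delta_i^+=o(K)$. Fix $s<1$. For $i\le\lceil sK\rceil$ we have $K-i+1\ge(1-s)K$, so $\delta_i^+=o(1)$, and with \eqref{eq:deltarange}, \eqref{eq:ylower} and Lemma~\ref{lem:bad}(ii),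
\begin{equation}\label{eq:vanish}
|\delta_i|=o(1),\qquad a_i=o(1),\qquad y_i\ge1-p-o(1)\qquad\text{uniformly for }i\le\lceil sK\rceil .
\end{equation}

\emph{The limit.} For $s\in(0,1]$ let $y^{(n)}(s)=y_{\lceil sK\rceil}$ and $u^{(n)}(s)=u_{\lceil sK\rceil-1}$. The functions $y^{(n)}$ are nonincreasing with values in $[0,1]$. By Helly's selection theorem (a uniformly bounded sequence of monotone functions on an interval has a pointwise convergent subsequence) we may assume that $y^{(n)}\to y$ pointwise, with $y$ nonincreasing. By \eqref{eq:vanish}, $1-p\le y\le1$ on $(0,1)$. Put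
\[u(s)=1-\mu\int_0^sy(\tau)\,d\tau\qquad(0\le s\le1).\]
Since $u_i=1-\frac{KM}N\int_0^{i/K}y^{(n)}$, bounded convergence gives $u^{(n)}(s)\to u(s)$ and $u_K\to u(1)$. So $u(1)=1-p$ by Lemma~\ref{lem:budget}, and $u$ is continuous and nonincreasing with $1-p\le u\le1$.

Let $0<s<s'<1$ and apply \eqref{eq:main} with $i_0=\lceil sK\rceil$, $i_1=\lceil s'K\rceil$. The left side equals
\[\frac{KM}N\int_{(i_0-1)/K}^{(i_1-1)/K}\frac{\big((y^{(n)}(\tau)-a_{\lceil\tau K\rceil})^+\big)^2}{u^{(n)}(\tau)}\,d\tau .\]
The integrands are uniformly bounded, because $u^{(n)}\ge u_K\to1-p$, and they converge pointwise to $y^2/u$ by \eqref{eq:vanish}. On the right side the second radicand is $o(1)$ by \eqref{eq:vanish}. In the limit,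
\begin{equation}\label{eq:limit}
\mu\int_s^{s'}\frac{y^2}u\,d\tau\le y(s)-y(s')\qquad(0<s<s'<1).
\end{equation}

\emph{The ratio $g=y/u$ is nonincreasing on $(0,1)$.} If $y$ were smooth, \eqref{eq:limit} would say $y'\le-\mu y^2/u$, and with $u'=-\mu y$ this is $y'u-yu'\le0$. Since $y$ may have jumps, we argue directly. On $[s,s']$ we have $y\ge y(s')$ and $u\le u(s)$. With $\rho=u(s')/u(s)\in(0,1]$, inequality \eqref{eq:limit} gives
\[y(s)-y(s')\ge\frac{y(s')}{u(s)}\,\mu\int_s^{s'}y\,d\tau=y(s')\,\frac{u(s)-u(s')}{u(s)}=y(s')(1-\rho),\]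
so $g(s)\ge y(s')(2-\rho)/u(s)=g(s')\rho(2-\rho)=g(s')\big(1-(1-\rho)^2\big)$. Moreover $1-\rho\le\lambda(s'-s)$ with $\lambda=\mu/(1-p)$. Cut $[s,s']$ into $k>\lambda$ equal parts and multiply the resulting inequalities: $g(s)\ge g(s')(1-\lambda^2/k^2)^k$. Letting $k\to\infty$ gives $g(s)\ge g(s')$.

\emph{Conclusion.} For $s<s'<1$ we have $g(s)\ge g(s')\ge(1-p)/u(s')$, and the last quantity tends to $1$ as $s'\to1$. Hence $y\ge u$ on $(0,1)$. The function $e^{\mu s}u(s)$ is Lipschitz on $[0,1]$, and at every continuity point of $y$, hence almost everywhere, its derivative is $\mu e^{\mu s}(u-y)\le0$. So it is nonincreasing, and $e^\mu(1-p)=e^\mu u(1)\le u(0)=1$. This says $\mu_0\le\ln\frac1{1-p}$, contradicting Lemma~\ref{lem:ineq}. Theorem~\ref{thm:p} is proved. \qed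

\begin{remark}
For $p<\frac12$ the collision argument is not needed. From $y\ge1-p$ and $\mu_0\int_0^1y=p$ we get $p/\mu_0\ge1-p$. In the notation of Lemma~\ref{lem:ineq} this is $pA\ge q(pA+qB)$, or $p^2A\ge q^2B$, or $\phi(1/p)\ge\phi(1/q)$ with $\phi(t)=\frac{\ln t}{t-1}$. The function $\phi$ is the slope of a chord of the strictly concave function $\ln$ from the point $1$, so it is strictly decreasing, and the inequality holds only if $p\ge q$. The case $p=\frac12$ of the conjecture is exactly the borderline of this simpler argument.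
\end{remark}

\begin{remark}
Both proofs give more than stated: there is $c>0$ such that for all large $n$ the probability that $G(n,p)$ is typical and has $\theta_1$ below the claimed bound is at most $2^{-cn^2}$. The $o(1)$ in the failure probability comes only from (T1)--(T3).
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Clique coverings of the edges of a random graph},
\texttt{https://faculty.math.illinois.edu/\textasciitilde{}west/pubs/cliqcovrand.pdf}

\bibitem{FR}
Frieze and Reed, \emph{Covering the edges of a random graph by cliques}, Combinatorica 15 (1995) 489--497.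

\end{thebibliography}
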